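# Eight balls in space, $4d-4$ balls in $\mathbb R^d$: why transversal Helly numbers of disjoint unit balls grow strictly with the dimension

## Two nearly touching balls and the slope they force

Let $k\ge 0$ be an integer and $d=k+2$. Write points of $\mathbb R^d$ as $(x,y,t)$ with $x\in\mathbb R$, $y\in\mathbb R^k$, $t\in\mathbb R$. Fix $\theta_0>0$, put $c=\sqrt{1+\theta_0^2}$, and let $A$ and $B$ be the closed unit balls with centers $(c,0,0)$ and $(-c,0,0)$. They are disjoint, and for small $\theta_0$ the gap between them is tiny.

Which lines, roughly parallel to the $t$-axis, meet both $A$ and $B$? The $t$-axis itself passes through the gap and misses both. To touch both balls, a line must cross the gap at a slant, leaning from one ball to the other. It may lean in either of two senses.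

To make this precise, note that a line not orthogonal to the $t$-axis can be written as $\{(X(t),t):t\in\mathbb R\}$ with
$$X(t)=(\xi+\theta t,\ \eta+vt),\qquad \xi,\theta\in\mathbb R,\quad \eta,v\in\mathbb R^k .$$
Put $q=1+\theta^2+|v|^2$, the squared length of the direction vector $(\theta,v,1)$. The vector from the center $(\pm c,0,0)$ to the point of the line at $t=0$ is $w=(\xi\mp c,\eta,0)$. The squared distance from the center to the line is $|w|^2$ minus the squared component of $w$ along the line, that is,
$$(\xi\mp c)^2+|\eta|^2-\frac{(\xi\theta+\eta\cdot v\mp c\theta)^2}{q}. \tag{1}$$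

As a test, take $\xi=0$, $\eta=0$, $v=0$. Then (1) equals $c^2-c^2\theta^2/(1+\theta^2)=c^2/(1+\theta^2)$, which is at most $1$ exactly when $\theta^2\ge\theta_0^2$. So among these lines, the ones meeting both balls are those with $|\theta|\ge\theta_0$. The lemma says that no other choice of $\xi,\eta,v$ helps.

**Lemma 1.** If a line not orthogonal to the $t$-axis meets both $A$ and $B$, then
$$\xi^2+|\eta|^2+\theta_0^2(1+|v|^2)\le\theta^2. \tag{2}$$
In particular $|\xi|\le|\theta|$ and $|\theta|\ge\theta_0$.

**Proof.** Both numbers in (1) are at most $1$, hence so is their average. The average of $(\xi\mp c)^2$ over the two signs is $\xi^2+c^2$. The average of $(a\mp c\theta)^2$, with $a=\xi\theta+\eta\cdot v$, is $a^2+c^2\theta^2$. So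
$$\xi^2+|\eta|^2+c^2-\frac{a^2+c^2\theta^2}{q}\le 1 .$$
By Cauchy–Schwarz, $a^2\le(\xi^2+|\eta|^2)(\theta^2+|v|^2)=(\xi^2+|\eta|^2)(q-1)$. Multiply the displayed inequality by $q$. Then $q(\xi^2+|\eta|^2)-a^2\ge\xi^2+|\eta|^2$, and $c^2q-c^2\theta^2=c^2(1+|v|^2)$, so
$$\xi^2+|\eta|^2+c^2(1+|v|^2)\le q=1+\theta^2+|v|^2 .$$
Substitute $c^2=1+\theta_0^2$ and cancel $1+|v|^2$ to get (2). All terms on the left of (2) are nonnegative, which gives the two consequences. $\square$

The pair $A,B$ is a gate. In the parameter space of lines, the lines that pass it avoid the slab $|\theta|<\theta_0$, and they fall into two parts, $\theta\ge\theta_0$ and $\theta\le-\theta_0$, exchanged by the reflection $t\mapsto-t$. We shall add further balls that exclude one part, and as many again that exclude the other, so that no line meets all the balls although the removal of any one of them lets a line through. The two parts together allow about twice as many balls as one would get from a single convex region of lines. That factor of two is what answers the question of the next section.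

## Critical families and Danzer's monotonicity conjecture

**Definition.** A line transversal of a family $\mathcal F$ of sets in $\mathbb R^d$ is a line that intersects every member of $\mathcal F$. The transversal Helly number of $\mathcal F$ is the smallest integer $h$ such that for every subfamily $\mathcal G\subseteq\mathcal F$: if every $h$ or fewer members of $\mathcal G$ have a line transversal, then $\mathcal G$ has a line transversal. For $d\ge2$, $\mathcal H_d$ is the maximum transversal Helly number of a family of pairwise disjoint unit balls in $\mathbb R^d$ (and $\mathcal H_d=\infty$ if there are such families with arbitrarily large transversal Helly number).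

Balls are closed unless we say otherwise. As an example, take three unit discs in the plane centered at the vertices of an equilateral triangle of height greater than $2$. They are pairwise disjoint, because the side is longer than the height. Any two of them have a transversal. All three have none: a line within distance $1$ of each vertex would put the triangle in a strip of width $2$, but the smallest width of an equilateral triangle is its height. So the defining property fails for $h\le2$ (take for $\mathcal G$ the whole family) and holds for $h=3$ (every subfamily has at most three members). The transversal Helly number is $3$.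

The example shows the general way to prove lower bounds. Call a finite family **critical** if it has no transversal but every family obtained by deleting one member has one. If $\mathcal F$ is critical with $n$ members, the property fails for every $h\le n-1$ (again $\mathcal G=\mathcal F$), so its transversal Helly number is at least $n$.

The problem, taken from "Transversal Helly Numbers, Pinning Theorems And Projection Of Simplicial Complexes" (https://tel.archives-ouvertes.fr/tel-00650204v2/document), comes with the following facts: $\mathcal H_2=5$ (Danzer), the numbers $\mathcal H_d$ are non-decreasing in $d$, and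
$$2d-1\le\mathcal H_d\le4d-1\qquad(d\ge2). \tag{3}$$
Danzer's monotonicity conjecture asserts that $\mathcal H_{d+1}>\mathcal H_d$ for every $d\ge2$. The task is to prove or disprove it.

The bounds (3) overlap too much to decide this. They would decide it if the lower bound in dimension $d+1$ exceeded the upper bound $4d-1$ in dimension $d$. For that we need $\mathcal H_{d+1}\ge4d=4(d+1)-4$, and this is what we prove.

**Theorem 1.** For every $d\ge3$ there is a family of $4d-4$ pairwise disjoint unit balls in $\mathbb R^d$ that has no line transversal, although every $4d-5$ of its members have one. Hence $\mathcal H_d\ge4d-4$.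

**Theorem 2 (Danzer's monotonicity conjecture).** $\mathcal H_{d+1}>\mathcal H_d$ for every $d\ge2$.

**Proof of Theorem 2 from Theorem 1.** Since $d+1\ge3$, Theorem 1 and the upper bound in (3) give
$$\mathcal H_{d+1}\ \ge\ 4(d+1)-4\ =\ 4d\ >\ 4d-1\ \ge\ \mathcal H_d. \qquad\square$$

The rest of the talk proves Theorem 1. The second sentence of Theorem 1 follows from the first, because the family is critical with $4d-4$ members. A last section draws the numerical consequences and shows that the families are stable.

## Four discs in the plane

For $d=2$ (so $k=0$, and $y,\eta,v$ are absent) the plan can be carried out by hand. It gives a critical family of $4=4\cdot2-4$ discs. This is less than $\mathcal H_2=5$, so it is only a rehearsal, but each step will reappear.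

Take $\theta_0=\tfrac1{10}$, $c=\sqrt{1.01}<1.005$, and unit discs with centers, in coordinates $(x,t)$,
$$A:(c,0),\qquad B:(-c,0),\qquad D^+:(-0.9,\,6),\qquad D^-:(0.9,\,9).$$
They are disjoint: $A$ and $B$ have centers at distance $2c>2$, and all other pairs differ by at least $3$ in $t$.

There is no transversal. A line meeting $A$ has a point with $|t|\le1$, and a line meeting $D^+$ has a point with $t\ge5$. So a transversal is not orthogonal to the $t$-axis, and $X(t)=\xi+\theta t$ with $|\theta|\ge0.1$ and $|\xi|\le|\theta|$ by Lemma 1. If $\theta>0$, then at every $t\ge5$ we have $X(t)\ge-\theta+5\theta\ge0.4$, but a point of $D^+$ has $x\le0.1$. If $\theta<0$, then at every $t\ge8$ we have $X(t)\le|\theta|-8|\theta|\le-0.7$, but a point of $D^-$ has $x\ge-0.1$. Thus $D^+$ excludes the positive slopes and $D^-$ the negative ones.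

Every three discs have a transversal. Without $D^+$, use $X(t)=0.1\,t$. It meets $A$ and $B$ by the test before Lemma 1, and at $t=9$ it is at $x=0.9$, the center of $D^-$. Without $D^-$, use $X(t)=-0.1\,t$: at $t=6$ it is at $x=-0.6$, at distance $0.3$ from the center of $D^+$. Without $A$, use the vertical line $x=-2(c-1)$. Its distance from the center of $B$ is $|2-c|<1$, and its distance from the centers of $D^\pm$ is at most $2(c-1)+0.9<0.01+0.9<1$. Without $B$, use $x=2(c-1)$.

In higher dimension a line has the extra freedom $\eta,v\in\mathbb R^k$ and can step sideways around a single disc-like obstacle. More balls will be needed to exclude each part, and that is welcome, since each of them should count.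

## Half-spaces of lines stop at $2d-1$

Before using the gate, consider what one would try without it. Place unit balls so that each is nearly tangent to the $t$-axis. For a unit vector $n\in\mathbb R^{1+k}$ and a small $s>0$, let $D$ be the ball with center $(-(1-s)n,\tau)$. If a line meets $D$ at height $t$, then $n\cdot(X(t)+(1-s)n)\le1$, that is, $n\cdot X(t)\le s$, with $t$ close to $\tau$. For lines close to the axis it is natural to replace "meets $D$" by the condition
$$n\cdot X(\tau)\le s ,$$
which is a half-space in the $2d-2$ parameters $(\xi,\theta,\eta,v)$. One then looks for a large critical system of half-spaces.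

This stops at a definite number. Helly's theorem says that if finitely many convex sets in $\mathbb R^N$ have no common point, then some $N+1$ or fewer of them already have none. With $N=2d-2$, a critical system of half-spaces has at most $2d-1$ members. So the linearized problem cannot give more than $2d-1$ balls, well short of $4d-4$. We need at least one condition that is not convex in the parameters of the line.

The gate supplies it: the condition $|\theta|\ge\theta_0$ is a union of two half-spaces. Let us count what could be gained. Lemma 1 also bounds $\xi$ by $|\theta|$, so we shall treat $\xi$ as an error term and keep the parameters $(\theta,\eta,v)$, which number $1+2k=2d-3$. Put $m=2d-3$. In $\mathbb R^m$ the half-space $\theta\ge\theta_0$ can be part of a critical system of $m+1$ half-spaces, hence be excluded by $m$ others. The same holds for $\theta\le-\theta_0$ with $m$ more. With the two balls of the gate this makes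
$$2+2m=4d-4 .$$
For this to work, the two groups must not interfere. When we delete a member of the first group, the line that becomes free on the side $\theta>0$ must satisfy all conditions of the second group. The next section arranges this.

## Linear functionals from finite differences

From here on $d\ge3$, $k=d-2\ge1$ and $m=2k+1=2d-3$.

The purpose of this section is to choose the $m$ conditions. Think of the $i$-th condition as imposed at height $t=i$ (after a rescaling of $t$) in a direction $(1,b_i)$, with $b_i\in\mathbb R^k$ a unit vector. For $Z=(\zeta,\eta,V)\in\mathbb R\times\mathbb R^k\times\mathbb R^k=\mathbb R^m$ put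
$$L_i(Z)=i\,\zeta+b_i\cdot(\eta+iV),\qquad i=1,\dots,m. \tag{4}$$
Here $\zeta$ stands for the slope $\theta$, and $V$ for the slope $v$, after rescaling. We want upper bounds on all the $L_i$ to force an upper bound on $\zeta$. So we want $\zeta=\sum\lambda_iL_i$ with all $\lambda_i>0$. The terms in $\eta$ and $V$ must cancel, that is, $\sum\lambda_ib_i=0$ and $\sum i\lambda_ib_i=0$. A positive relation with alternating signs that annihilates all polynomials of low degree is available: the finite difference. This leads to
$$M(\tau)=(1,\tau^2,\dots,\tau^{2k-2})\in\mathbb R^k,\qquad b_i=(-1)^i\frac{M(i)}{|M(i)|}.$$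
Only even powers are used, so that $M(\tau)\cdot\eta$ and $\tau M(\tau)\cdot V$ contribute the even and the odd powers up to $2k-1$, each exactly once.

**Lemma 2.** (a) There are $\lambda_i>0$ with $\zeta=\sum_{i=1}^m\lambda_iL_i(Z)$ for all $Z$. (b) The map $L=(L_1,\dots,L_m):\mathbb R^m\to\mathbb R^m$ is bijective.

**Proof.** Put $P(\tau)=M(\tau)\cdot\eta+\tau M(\tau)\cdot V$. This is a polynomial of degree at most $2k-1$, and its coefficients are exactly the $2k$ entries of $\eta$ and $V$. So $P=0$ only if $\eta=V=0$. By definition $b_i\cdot(\eta+iV)=(-1)^iP(i)/|M(i)|$.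

The operator $P(\tau)\mapsto P(\tau+1)-P(\tau)$ lowers the degree by at least one. Applied $2k$ times to a polynomial of degree at most $2k-1$ it gives $0$. Evaluated at $\tau=1$ this says, up to a global sign,
$$\sum_{i=1}^{m}(-1)^i\binom{2k}{i-1}P(i)=0 .$$
Put $\mu_i=\binom{2k}{i-1}|M(i)|>0$. Then
$$\sum_i\mu_iL_i(Z)=\Big(\sum_i i\mu_i\Big)\zeta+\sum_i(-1)^i\binom{2k}{i-1}P(i)=\Big(\sum_i i\mu_i\Big)\zeta ,$$
so $\lambda_i=\mu_i/\sum_jj\mu_j$ proves (a).

For (b), suppose $L(Z)=0$. By (a), $\zeta=0$. Then (4) gives $P(i)=0$ for $i=1,\dots,2k+1$. A polynomial of degree at most $2k-1$ with $2k+1$ zeros is $0$, so $\eta=V=0$. Thus the linear map $L$ is injective, hence bijective. $\square$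

Here are the constants we shall use. Put $\Lambda=\sum_i\lambda_i$. Since $L$ is invertible, there is $\rho>0$ with
$$|Z|\le\rho\max_i|L_i(Z)|\qquad\text{for all }Z\in\mathbb R^m. \tag{5}$$
By (b) there is a unique $Z_i$ with
$$L_i(Z_i)=\frac{4\Lambda}{\lambda_i},\qquad L_j(Z_i)=0\quad(j\ne i).$$
By (a) its first coordinate is $\lambda_i\cdot4\Lambda/\lambda_i=4\Lambda$, so $Z_i=(4\Lambda,\eta_i,V_i)$. Put $R=\max_i4\Lambda\rho/\lambda_i$. By (5), $|Z_i|\le R$ for all $i$.

**Example ($d=3$).** Here $k=1$, $m=3$, $M=1$, $b_i=(-1)^i$, and
$$L_1=\zeta-\eta-V,\qquad L_2=2\zeta+\eta+2V,\qquad L_3=3\zeta-\eta-3V .$$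
Indeed $L_1+2L_2+L_3=8\zeta$, so $\lambda=(\tfrac18,\tfrac14,\tfrac18)$ and $\Lambda=\tfrac12$. The special points are
$$Z_1=(2,-24,10),\qquad Z_2=(2,0,2),\qquad Z_3=(2,8,-6).$$
For instance, at $Z_1$: $L_1=2+24-10=16=4\Lambda/\lambda_1$, $L_2=4-24+20=0$, $L_3=6+24-30=0$. At $Z_2$ the values are $0,8,0$, and at $Z_3$ they are $0,0,16$.

**The model problem.** For $\sigma>0$, consider in $\mathbb R^m$ the conditions
$$|\zeta|\ge3\Lambda\sigma,\qquad L_i(Z)\le\sigma,\qquad L_i(Z)\ge-\sigma\qquad(i=1,\dots,m).$$
They have no common solution: by Lemma 2(a) the upper bounds give $\zeta\le\Lambda\sigma$ and the lower bounds give $\zeta\ge-\Lambda\sigma$. If the condition $L_i\le\sigma$ is dropped, $Z=\sigma Z_i$ solves the rest: $\zeta=4\Lambda\sigma$, and $L_j(Z)=0$ for $j\neq i$, while $L_i(Z)>0\ge-\sigma$. If $L_i\ge-\sigma$ is dropped, $Z=-\sigma Z_i$ does. If the condition on $\zeta$ is dropped, $Z=0$ does. So the $2m+1$ conditions form a critical system, and the two groups do not interfere, because $L_j(Z_i)\ge0$ for all $j$. It remains to realize the first condition by the two balls $A,B$ and each of the others by one ball, and to control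 the errors.

## The family of $4d-4$ balls

**Parameters.** Put
$$T=\max(6,\,18\rho,\,12R),\qquad\varepsilon=\frac{\Lambda}{TR},\qquad\kappa=\sqrt{1+\varepsilon^2}.$$
Let $\sigma>0$ be a parameter, to be taken small at the end, and put
$$s=\frac{\sigma}{\kappa}\in(0,1),\qquad\theta_0=\frac{3\Lambda\sigma}{\varepsilon T}=3R\sigma,\qquad c=\sqrt{1+\theta_0^2}.$$
Let $N_i=(\varepsilon,b_i)\in\mathbb R^{1+k}$. Then $|N_i|=\kappa$, and $n_i=N_i/\kappa$ is a unit vector.

**The family $F$.** It consists of the closed unit balls with the following centers, written $(X,t)$ with $X\in\mathbb R^{1+k}$: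

- $A$ at $(c,0,0)$ and $B$ at $(-c,0,0)$, as in the first section;
- $D_i^+$ at $\big(-(1-s)n_i,\ iT\big)$ for $i=1,\dots,m$;
- $D_i^-$ at $\big((1-s)n_i,\ iT+3\big)$ for $i=1,\dots,m$.

There are $2+2m=4d-4$ balls. In $\mathbb R^3$ there are eight.

**Why these choices.** The ball $D_i^+$ is to impose $N_i\cdot X\le\sigma$ near height $iT$, and $D_i^-$ is to impose $N_i\cdot X\ge-\sigma$. One would like to put both at height $iT$, but then their centers would be at distance $2(1-s)<2$ and the balls would overlap. Hence the shift by $3$. Its effect on slopes is of relative size $3/T$, which is why $T$ is large.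

The directions $N_i$ need a component $\varepsilon$ in the $x$-direction. If $n_i=(0,b_i)$ with the same $T$, with $s=\sigma$ and $\theta_0=3R\sigma$, then for small $\sigma$ the line $X(t)=(\theta_0t,0)$ would be a transversal. It meets $A$ and $B$, and its squared distance at height $t$ from the center of a $D$-ball at that height is $\theta_0^2t^2+(1-s)^2\le\theta_0^2(mT+3)^2+1-s$, which is less than $1$ when $9R^2\sigma^2(mT+3)^2<\sigma$.

The tilt should also be small. A line that passes the gate with $\xi=0$ needs $\theta_0^2+|\eta|^2\le\theta^2$ by (2), and the lines we want to use have $|\eta|\le R\sigma$. With $\varepsilon=\Lambda/(TR)$ we have $\theta_0=3R\sigma$, and the lines suggested by the model problem have $|\theta|=4R\sigma$. The requirement becomes $9+1\le16$ in units of $R^2\sigma^2$, which leaves room.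

**Disjointness.** The centers of $A$ and $B$ are at distance $2c>2$. The $t$-coordinates of the $D$-centers are $T,T+3,2T,2T+3,\dots$; any two differ by at least $\min(3,T-3)\ge3$. The $t$-coordinates of a $D$-center and of the centers of $A,B$ differ by at least $T\ge6$.

**Coordinates for lines.** For a line $X(t)=(\xi+\theta t,\eta+vt)$ put
$$\zeta=\varepsilon T\theta,\qquad V=Tv,\qquad Z=(\zeta,\eta,V).$$
Then $N_i\cdot X(t)=\varepsilon\xi+\varepsilon\theta t+b_i\cdot\eta+b_i\cdot v\,t=\varepsilon\xi+b_i\cdot\eta+\frac tT(\zeta+b_i\cdot V)$. Writing $\frac tT=i+\frac{t-iT}{T}$ and using (4), we get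
$$N_i\cdot X(t)=\varepsilon\xi+L_i(Z)+\frac{t-iT}{T}\,(\zeta+b_i\cdot V). \tag{6}$$
We shall use $|\zeta+b_i\cdot V|\le|\zeta|+|V|\le2|Z|$.

## No line meets all the balls

This section holds for every $\sigma>0$ with $0<s<1$. Suppose a line meets all members of $F$.

**Step 1: the line is a graph over the $t$-axis.** This makes the coordinates available. The line has a point in $A$, where $|t|\le1$, and a point in $D_1^+$, where $t\ge T-1>1$. So $t$ is not constant on it, the line is not orthogonal to the $t$-axis, and we may write it as above. By Lemma 1, $|\xi|\le|\theta|$ and $|\theta|\ge\theta_0$.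

**Step 2: each pair $D_i^\pm$ bounds $L_i(Z)$ on both sides, up to an error.** If $(X(t),t)\in D_i^+$, then $|t-iT|\le1$ and $|X(t)+(1-s)n_i|\le1$. Hence $n_i\cdot X(t)+(1-s)\le1$, so $n_i\cdot X(t)\le s$, that is,
$$N_i\cdot X(t)\le\kappa s=\sigma .$$
If $(X(t),t)\in D_i^-$, then $|t-iT-3|\le1$, so $|t-iT|\le4$, and $n_i\cdot X(t)-(1-s)\ge-1$, that is, $N_i\cdot X(t)\ge-\sigma$.

Now use (6). By Step 1, $|\varepsilon\xi|\le\varepsilon|\theta|=|\zeta|/T\le|Z|/T$. The last term of (6) is at most $\frac4T\cdot2|Z|=\frac{8|Z|}T$ in absolute value at both points considered. The first point gives the upper bound for $L_i(Z)$, the second the lower bound, and together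
$$|L_i(Z)|\le\sigma+\frac{|Z|}{T}+\frac{8|Z|}{T}=\sigma+\frac{9|Z|}{T}\qquad(i=1,\dots,m). \tag{7}$$

**Step 3: absorb the error.** The right side of (7) still contains $|Z|$, which we have not bounded. Let $\mu=\max_i|L_i(Z)|$. By (5), $|Z|\le\rho\mu$, and $T\ge18\rho$, so $9|Z|/T\le\mu/2$. Then (7) gives $\mu\le\sigma+\mu/2$, so $\mu\le2\sigma$.

**Step 4: contradiction with the gate.** By Lemma 2(a), $|\zeta|\le\sum\lambda_i|L_i(Z)|\le\Lambda\mu\le2\Lambda\sigma$. By Step 1, $|\zeta|=\varepsilon T|\theta|\ge\varepsilon T\theta_0=3\Lambda\sigma$. These are incompatible. So $F$ has no transversal.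

Note that no smallness of the line's parameters was assumed: the argument covers all lines, near the $t$-axis or not.

## A transversal after each single deletion

For this half $\sigma$ must be small. Put
$$C=R\Big(4(mT+3)+1+\frac{mT+3}{T}\Big)$$
and choose $\sigma>0$ so small that
$$\sigma<\kappa,\qquad R\sigma\le\tfrac1{10},\qquad9R^2\kappa\sigma<1,\qquad C^2\kappa\sigma<1. \tag{8}$$
None of $T,\varepsilon,\kappa,R,C$ depends on $\sigma$, so this is possible. The first condition says $s<1$. The last two say $9R^2\sigma^2<s$ and $C^2\sigma^2<s$. All distances below will be strictly less than $1$.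

**Step 5: deleting $A$ or $B$.** The aim is to move the $t$-axis slightly toward the ball of the gate that remains. To delete $A$, take the line $\xi=-2(c-1)$, $\theta=0$, $\eta=v=0$. Its distance from the center of $B$ is $|-2(c-1)+c|=|2-c|$. Since $0<\theta_0=3R\sigma\le0.3$, we have $1<c<3$, so this is less than $1$. At the height of the center of any $D_i^\pm$, the distance from the line's point to that center is at most $2(c-1)+(1-s)$. Since $c=\sqrt{1+\theta_0^2}\le1+\theta_0^2/2$, we have $2(c-1)\le\theta_0^2=9R^2\sigma^2<s$ by (8), so the distance is less than $1$. To delete $B$, take $\xi=2(c-1)$ instead; the computation is the mirror image.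

**Step 6: the line for deleting $D_i^\omega$.** Let $\omega\in\{+,-\}$, read also as $\omega=\pm1$. The model problem tells us to take $\xi=0$ and $Z=\omega\sigma Z_i$, that is,
$$\theta=\frac{4\Lambda\,\omega\sigma}{\varepsilon T}=4\omega R\sigma,\qquad\eta=\omega\sigma\eta_i,\qquad v=\frac{\omega\sigma V_i}{T}.$$
Since $|Z_i|\le R$, we have $|Z|\le R\sigma$, $|\eta|\le R\sigma$ and $|v|\le R\sigma/T$. For $0\le t\le mT+3$,
$$|X(t)|\le|\theta|t+|\eta|+|v|t\le4R\sigma(mT+3)+R\sigma+\frac{R\sigma}{T}(mT+3)=C\sigma .$$
Steps 7 to 9 check that this line meets every ball other than $D_i^\omega$.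

**Step 7: it meets $D_j^+$ for $(j,+)\ne(i,\omega)$.** First, $L_j(Z)\le0$. If $\omega=+1$, then $j\ne i$ and $L_j(Z)=0$. If $\omega=-1$, then $L_j(Z)=-\sigma L_j(Z_i)\le0$. By (6) with $\xi=0$ and $t=jT$, $N_j\cdot X=L_j(Z)\le0$, so $n_j\cdot X\le0$. The squared distance from the point at height $jT$ to the center of $D_j^+$ is
$$|X|^2+2(1-s)\,n_j\cdot X+(1-s)^2\le C^2\sigma^2+(1-s)^2\le C^2\sigma^2+1-s<1 ,$$
the last inequality because $C^2\sigma^2<s$.

**Step 8: it meets $D_j^-$ for $(j,-)\ne(i,\omega)$.** Now $L_j(Z)\ge0$. If $\omega=-1$, then $j\ne i$ and $L_j(Z)=0$. If $\omega=+1$, then $L_j(Z)=\sigma L_j(Z_i)\ge0$. By (6) with $\xi=0$ and $t=jT+3$,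
$$N_j\cdot X=L_j(Z)+\frac3T(\zeta+b_j\cdot V)\ge-\frac3T\cdot2|Z|\ge-\frac{6R\sigma}{T}\ge-\frac\sigma2 ,$$
using $T\ge12R$. Hence $n_j\cdot X\ge-\sigma/(2\kappa)=-s/2$. The squared distance from the point at height $jT+3$ to the center of $D_j^-$ is
$$|X|^2-2(1-s)\,n_j\cdot X+(1-s)^2\le C^2\sigma^2+s(1-s)+(1-s)^2=C^2\sigma^2+1-s<1 .$$

**Step 9: it meets $A$ and $B$.** By (1) with $\xi=0$, and since $c^2-1=\theta_0^2$, the distances from the centers of $A$ and $B$ to the line are less than $1$ if and only if
$$\theta_0^2+|\eta|^2<\frac{(\eta\cdot v\mp c\theta)^2}{q}$$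
for both signs. The left side is at most $9R^2\sigma^2+R^2\sigma^2=10R^2\sigma^2$. On the right, since $c\ge1$, $T\ge6$ and $R\sigma\le\frac1{10}$,
$$|\eta\cdot v\mp c\theta|\ge|\theta|-|\eta||v|\ge4R\sigma-\frac{R^2\sigma^2}{T}\ge\Big(4-\frac1{60}\Big)R\sigma\ge3.9\,R\sigma ,$$
$$q=1+\theta^2+|v|^2\le1+16R^2\sigma^2+\frac{R^2\sigma^2}{T^2}\le1+0.16+0.01=1.17 .$$
So the right side is at least $\frac{15.21}{1.17}R^2\sigma^2=13R^2\sigma^2>10R^2\sigma^2$.

**Conclusion of the proof of Theorem 1.** With $\sigma$ as in (8), Steps 5 to 9 give a transversal for every $4d-5$ members of $F$, and Steps 1 to 4 show that $F$ has none. The balls are pairwise disjoint. So $F$ is critical with $4d-4$ members. $\blacksquare$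

This also completes the proof of Theorem 2.

## Growth rate $4$ per dimension and stability under perturbation

**Theorem 3.**

1. $4d-4\le\mathcal H_d\le4d-1$ for all $d\ge2$. Thus $\mathcal H_d$ is determined up to an additive error of $3$, and $\mathcal H_d/d\to4$.
2. For all $d\ge2$ and $j\ge1$, $4j-3\le\mathcal H_{d+j}-\mathcal H_d\le4j+3$. So the average growth per dimension is exactly $4$. Moreover $8\le\mathcal H_3\le11$, so $\mathcal H_3\ge\mathcal H_2+3$.
3. The critical families of Theorem 1 are stable. For each $d\ge3$, the set of $(4d-4)$-tuples of centers of pairwise disjoint unit balls in $\mathbb R^d$ with no common transversal, but all of whose $(4d-5)$-subfamilies have one, has non-empty interior. The lower bound also holds for open balls.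

**Proof of part 1.** For $d\ge3$ combine Theorem 1 with the upper bound in (3). For $d=2$ use $\mathcal H_2=5$ and $4\le5\le7$. Dividing by $d$ gives the limit.

**Proof of part 2.** By part 1,
$$\mathcal H_{d+j}-\mathcal H_d\ge\big(4(d+j)-4\big)-(4d-1)=4j-3,$$
$$\mathcal H_{d+j}-\mathcal H_d\le\big(4(d+j)-1\big)-(4d-4)=4j+3 .$$
Divided by $j$, both bounds tend to $4$ as $j\to\infty$. For $d=3$, part 1 reads $8\le\mathcal H_3\le11$, and $\mathcal H_2=5$.

**Proof of part 3.** We show that the tuple of centers of $F$, with $\sigma$ as in (8), is an interior point of the set. Three conditions must survive small perturbations of the centers.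

Disjointness means that all distances between centers exceed $2$; this is an open condition.

For each deleted ball, the line found in Steps 5 to 9 has distance strictly less than $1$ from the remaining centers. The same line still does so after a small perturbation. There are finitely many deletions, so one neighborhood of the tuple of centers works for all.

Suppose, finally, that there were perturbed families with centers $p^{(n)}_1,\dots,p^{(n)}_{4d-4}$ converging to the centers $p_1,\dots,p_{4d-4}$ of $F$, each with a transversal $\ell_n$. Write $\ell_n=a_n+\mathbb Ru_n$ with $|u_n|=1$ and $a_n$ the point of $\ell_n$ closest to the origin. All $\ell_n$ meet a fixed bounded set, so the $a_n$ are bounded, and after passing to a subsequence $a_n\to a$ and $u_n\to u$. The distance from a point $p$ to $\ell_n$ is $\big|(p-a_n)-((p-a_n)\cdot u_n)u_n\big|$, which is continuous in $p,a_n,u_n$. Since it is at most $1$ for $p=p_r^{(n)}$, the limit line $a+\mathbb Ru$ has distance at most $1$ from every $p_r$. It is then a transversal of $F$, a contradiction. So having no transversal also survives small perturbations.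

For open balls, consider the open unit balls with the same centers. They are pairwise disjoint. The lines of Steps 5 to 9 meet the open balls, because all distances there are less than $1$, and Steps 1 to 4 exclude transversals even to the closed balls. So the open balls form a critical family of $4d-4$ members. $\blacksquare$

These results do not determine which of the values $4d-4,\dots,4d-1$ equals $\mathcal H_d$ for $d\ge3$. Strict monotonicity does not depend on this.
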